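# Regular Languages Defined by Word Equations

A formula built from equations between words defines a set of words: the values that one of its variables can take. Some regular languages arise in this way and some do not. The problem, posed in the slides at https://mosca2023.github.io/slides/mosca23_slides_Joel.pdf, is whether one can decide, given a regular language, on which side it falls. The answer is yes, and these notes give the full proof, together with an exact description of the regular languages on the good side. We start with one concrete language for which the argument is short.

## 1. Why $\{a,b\}^*$ is not expressible over three letters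

Throughout, $\Sigma$ is a finite alphabet with $|\Sigma|\ge 2$ and $\mathcal X=\{X,Y,Z,\ldots\}$ is an infinite set of variables.

**Definition (word equations, WE).** A word equation is an expression $\xi\doteq\eta$ with $\xi,\eta\in(\mathcal X\cup\Sigma)^*$. An assignment is a map $h:\mathcal X\to\Sigma^*$, extended to a morphism that fixes the letters of $\Sigma$; it makes $\xi\doteq\eta$ true if $h(\xi)=h(\eta)$. WE is the set of all Boolean combinations (with $\neg,\vee,\wedge$) of word equations. The language expressed by a variable $X$ occurring in $\varphi\in$ WE is $\{h(X): h\text{ satisfies }\varphi\}$. A language $L\subseteq\Sigma^*$ is expressible if some variable expresses it in some WE-formula.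

Some examples, all for the variable $X$. The equation $Xa\doteq aX$ expresses $a^*$. The equation $X\doteq YaZ$ expresses $\Sigma^*a\Sigma^*$. The formula $X\doteq YZ\wedge Ya\doteq aY\wedge Zb\doteq bZ$ expresses $a^*b^*$. The equation $X\doteq YY$ expresses the squares, so expressible languages need not be regular. The formula $\neg(X\doteq ab)$ expresses all words except $ab$.

Now let $a,b,c\in\Sigma$ be distinct. Is $\{a,b\}^*$ expressible? Over $\Sigma=\{a,b\}$ it is, by $X\doteq X$. With the third letter present we show that it is not. The plan: a system of equations with $N$ symbols can cut the words it talks about in at most $N$ places. If a value of $X$ carries more than $N$ distinguishable landmarks, then one kind of landmark is cut nowhere, so we may replace its inside by anything at all, everywhere at once, and the equations stay true. In particular we may insert the letter $c$.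

The first step removes negation, because a replacement preserves equalities but might not preserve inequalities.

**Lemma 1 (removing negation).** If $X$ expresses $L$ in $\varphi$, then there are finitely many finite systems of word equations $S_1,\dots,S_q$ ($q\ge 0$) with
$$L=\{h(X): h\text{ solves some }S_i\}.$$

*Proof.* Put $\varphi$ in disjunctive normal form. Two words are different if and only if one is a proper prefix of the other, or they first differ at some position. So under an assignment $h$, the literal $\neg(\xi\doteq\eta)$ holds if and only if, for some values of fresh variables $Z,Z',Z''$, one of the following holds: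

- $\eta\doteq\xi cZ$ for some $c\in\Sigma$;
- $\xi\doteq\eta cZ$ for some $c\in\Sigma$;
- $\xi\doteq ZcZ'$ and $\eta\doteq ZdZ''$ for some $c\ne d$ in $\Sigma$.

Replace each negated equation by the finite disjunction of these possibilities (with fresh variables for each literal) and distribute. Each disjunct is a finite system of equations, and the possible values of $X$ are unchanged. $\square$

It may happen that $X$ does not occur in some $S_i$; then $h(X)$ is unconstrained there. Nothing below changes in that case.

**Definition (cut points).** Let $h$ solve a system $S$. For a side $\xi=\gamma_1\cdots\gamma_l$ of an equation of $S$ (each $\gamma_s$ a variable or a letter), the cut points of $h(\xi)=h(\gamma_1)\cdots h(\gamma_l)$ are the boundaries between consecutive factors. There are at most $l$ of them. If $N$ is at least the sum of the lengths of all sides of all equations of $S$, then there are at most $N$ cut points in total. The position of an occurrence is the number of letters before it. An occurrence of a word $z$ at position $p$ is strictly cut by a cut point $\kappa$ if $p<\kappa<p+|z|$.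

**Lemma 2 (replacing an uncut word).** Let $h$ solve a finite system $S$. Let $z$ be a word of length at least $2$ with a fixed nonempty factor $c$ at a fixed place in $z$, called its core. Suppose that in every word the cores of occurrences of $z$ at distinct positions are disjoint, and that no occurrence of $z$ in any $h(\xi)$, with $\xi$ a side of an equation of $S$, is strictly cut. For a word $t$, let $\rho(w)$ be obtained from $w$ by replacing the core by $t$ in every occurrence of $z$ in $w$. Then $h'(Y)=\rho(h(Y))$ (for all $Y\in\mathcal X$) solves $S$.

*Proof.* Disjointness of cores makes $\rho$ well defined. Since $|z|\ge2$, we have $\rho(d)=d$ for every letter $d$. Suppose $w=w_1\cdots w_l$ and no occurrence of $z$ in $w$ is strictly cut by this factorization. Then every occurrence of $z$ in $w$ lies inside one $w_s$, and conversely every occurrence in a $w_s$ is one in $w$. Hence $\rho(w)=\rho(w_1)\cdots\rho(w_l)$. Apply this to both sides of an equation $\xi\doteq\eta$ of $S$: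
$$h'(\xi)=\rho(h(\xi))=\rho(h(\eta))=h'(\eta).\qquad\square$$

**Proposition 3 (two letters).** Let $L$ be expressible, $a\ne b$ letters of $\Sigma$, and $x,y\in\Sigma^*$. There is $g\in\{a,b\}^+$ such that, if $xgy\in L$, then there are $g',g''\in\{a,b\}^+$ with $x\,g'\,\Sigma^*\,g''\,y\subseteq L$.

*Proof.* Take $S_1,\dots,S_q$ from Lemma 1. If $q=0$ then $L=\emptyset$ and $g=a$ works. Otherwise let $N\ge1$ be at least the sum of the lengths of all sides of $S_i$, for every $i$. Put $m_k=|x|+|y|+k$ for $1\le k\le N+1$, and
$$g=a\,b^{m_1}\,a\,b^{m_2}\,a\cdots b^{m_{N+1}}\,a,\qquad z_k=ab^{m_k}a\ \text{ with core } b^{m_k}.$$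

**Step 1: markers barely overlap.** In any word, let $z_k$ occur at $p$ and $z_l$ at $q\ge p$, with $(p,k)\neq(q,l)$. If $q=p$, the first $a$ after position $p$ is at $p+m_k+1$ and at $p+m_l+1$, so $k=l$, which is excluded. So $q>p$. The letters at $p+1,\dots,p+m_k$ are $b$ and the letter at $q$ is $a$, so $q\ge p+m_k+1$. Hence cores of distinct occurrences are disjoint, and no cut point is strictly inside both occurrences: it would have to be at least $q+1\ge p+m_k+2$, the end of the first.

**Step 2: each marker occurs once in $W=xgy$.** An occurrence of $z_k$ contains a maximal run of $b$'s of length $m_k$. Since $g$ begins and ends with $a$, a maximal run of $b$'s in $W$ lies in $x$, lies in $y$, or is one of the displayed runs. As $m_k>|x|,|y|$, it is a displayed one, and the lengths of these are distinct.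

**Step 3: replace.** Let $W\in L$, say $W=h(X)$ with $h$ solving $S_i$. There are at most $N$ cut points, each strictly inside at most one marker occurrence by Step 1. So for one of the $N+1$ indices, $k$ say, no occurrence of $z_k$ in any $h(\xi)$ is strictly cut. By Lemma 2, for every $s\in\Sigma^*$ we may take $t=s$ and get $\rho(W)=h'(X)\in L$. By Step 2,
$$\rho(W)=x\,(ab^{m_1}a\cdots b^{m_{k-1}}a)\;s\;(ab^{m_{k+1}}a\cdots b^{m_{N+1}}a)\,y,$$
where the first bracket is $a$ if $k=1$ and the second is $a$ if $k=N+1$. The brackets do not depend on $s$; call them $g'$ and $g''$. $\square$

With $x=y=\varepsilon$ and $s=c$: if $\{a,b\}^*$ were expressible over an alphabet with a third letter $c$, then it would contain $g'cg''$. It does not, so it is not expressible.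

What changes for a general regular language? Two things. First, the free part of the language need not be generated by letters: in $\{a,aba\}^*$, over any alphabet, no word contains $bb$, while $g$ above does, so Proposition 3 says nothing. We need landmarks made of two arbitrary words $u,v$, and Sections 3–6 build them. Second, we need to know that the obstruction found is the only one; that is the subject of Sections 7 and 8. Before that, let us see what can be expressed.

## 2. Products of words, powers and $\Sigma^*$

A word is primitive if it is nonempty and not of the form $z^k$ with $k\ge2$. Every nonempty word $w$ is a power of exactly one primitive word, its primitive root. Standard fact: if $w\ne\varepsilon$ has primitive root $r$, then the words commuting with $w$ are exactly the powers of $r$. For example, the words commuting with $abab$ are those of $(ab)^*$.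

**Definition (the class $\mathcal C$).** $\mathcal C$ is the class of finite unions of products $A_1A_2\cdots A_n$ ($n\ge0$), where each $A_i$ is $\{w\}$ or $\{w\}^*$ for a word $w$, or $\Sigma^*$.

For example $a^*b\,\Sigma^*\cup(ab)^*\in\mathcal C$. The class is closed under concatenation and finite union.

**Proposition 4.** Every language in $\mathcal C$ is expressible.

*Proof.* The empty union $\emptyset$ is expressed by $X\doteq Xc$ with $c\in\Sigma$. The product with $n=0$ is $\{\varepsilon\}$, expressed by $X\doteq\varepsilon$. A product with $n\ge1$ is expressed by $X\doteq Y_1\cdots Y_n\wedge\bigwedge_l\psi_l$, where: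

- for $A_l=\{w\}$, $\psi_l$ is $Y_l\doteq w$;
- for $A_l=\Sigma^*$, $\psi_l$ is omitted;
- for $A_l=\{w\}^*$ with $w=r^m$, $r$ primitive, $m\ge1$, $\psi_l$ is $Y_l\doteq Z_l^m\wedge Z_lr\doteq rZ_l$: the second equation says $Z_l\in r^*$, so $Y_l$ ranges over $\{r^{jm}:j\ge0\}=\{w\}^*$;
- $\{\varepsilon\}^*=\{\varepsilon\}$ is treated as a single word.

A finite union is the disjunction of the formulas for its members, with disjoint auxiliary variables. $\square$

We recall the algebra. A morphism $\mu:\Sigma^*\to M$ to a finite monoid recognizes $L$ if $L=\mu^{-1}(F)$ for some $F\subseteq M$; the regular languages are exactly those recognized in this way. An element $e$ is idempotent if $e^2=e$, and every element of a finite monoid has an idempotent power with positive exponent.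

**Lemma 5.** Every regular language $R\subseteq r^*$, with $r$ a word, is in $\mathcal C$.

*Proof.* If $r=\varepsilon$ this is trivial. Otherwise let $\mu$ recognize $R=\mu^{-1}(F)$. The sequence $\mu(r)^l$, $l\ge0$, takes finitely many values and each term determines the next, so there are $l_0\ge0$ and $\pi\ge1$ with $\mu(r^{l+\pi})=\mu(r^l)$ for all $l\ge l_0$. Hence $R=\{r^l:\mu(r^l)\in F\}$ is a finite union of sets $\{r^l\}$ with $l<l_0$ and $\{r^l\}\{r^\pi\}^*$ with $l_0\le l<l_0+\pi$. $\square$

We shall prove that a regular language is expressible if and only if it is in $\mathcal C$.

## 3. From letters to noncommuting words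

Here is the version of Proposition 3 that we want.

**Theorem 6 (replacement theorem; $L$ need not be regular).** Let $L$ be expressible in WE, $u,v\in\Sigma^*$ with $uv\neq vu$, and $x,y\in\Sigma^*$. There is $g\in\{u,v\}^+$ such that, if $xgy\in L$, then there are $g',g''\in\{u,v\}^+$ with $x\,g'\,\Sigma^*\,g''\,y\subseteq L$.

For instance $\{a,aba\}^*$ is not expressible: take $u=a$, $v=aba$ and $x=y=\varepsilon$. Then $g\in L$, so the theorem would put words with factor $bb$ into $L$.

The condition $uv\ne vu$ cannot be dropped. For $u=v=a$, $x=y=\varepsilon$ and the expressible $L=a^*$, every $g\in\{u,v\}^+$ is in $L$, and $L$ contains no set $g'\Sigma^*g''$.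

The sensible first attempt is to copy Section 1 with $u$ for $a$ and $v$ for $b$, taking the markers $z_k=uv^ku$. Try it with $u=a$, $v=aba$:
$$z_k=a(aba)^ka=(aab)^kaa .$$
Now $z_k$ occurs in $z_n$ at the positions $0,3,\dots,3(n-k)$. The cut points strictly inside these occurrences are those at $3i+1,\dots,3i+3k+1$ for $0\le i\le n-k$. Since $k\ge1$, these ranges follow one another without gaps and together cover $1,\dots,3n+1$, that is, every point strictly inside $z_n$. So a single cut point strictly inside $z_n$ strictly cuts an occurrence of every one of $z_1,\dots,z_n$. The pigeonhole count in Step 3 of Proposition 3 breaks exactly here, however many markers there are. Also, $z_1$ no longer occurs only once.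

In this example the roles could be exchanged: $vu^kv=ab\,a^{k+2}\,ba$, where the two $b$'s hold the marker in place. This suggests reading powers of $u$ as the background and $v$ as the interruption. For general $u$ and $v$, three dangers remain.

- Occurrences of $u$ may overlap: $aba$ occurs twice in $ababa$.
- The word $v$ may begin or end with pieces that prolong the background, as $v=aba$ does for $u=a$.
- The word $v$ may itself contain background: for $u=a$ and $v=ba^{10}b$, the marker $vu^{10}v$ is $b(a^{10}b)^3$.

The remedies are: pass from $u$ to a conjugate of its primitive root that cannot overlap itself; strip from $v$ what belongs to the background; and enclose each marker between stretches of background that are longer than everything else in sight.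

## 4. An unbordered conjugate and its runs

From here to the end of Section 6 fix $u,v$ with $uv\ne vu$ and fix $x,y$. Both $u,v$ are nonempty. Write $u=r^d$ with $r$ primitive and $d\ge1$.

Two words are conjugate if they are $\alpha\beta$ and $\beta\alpha$ for some $\alpha,\beta$; then each is a rotation of the other. A border of a word is a word that is both a prefix and a suffix of it. A word is unbordered if it has no nonempty border other than itself. For example $aba$ has the border $a$, while its conjugate $aab$ is unbordered.

Fix a total order on $\Sigma$ and let $\lambda$ be the lexicographically least conjugate of $r$. Write $r=\alpha\beta$, $\lambda=\beta\alpha$ and $\Lambda=|\lambda|$.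

**Lemma 7.** The word $\lambda$ is primitive, its $\Lambda$ rotations are pairwise distinct, and $\lambda$ is unbordered. Hence two distinct occurrences of $\lambda$ in any word are disjoint.

*Proof.* If $\lambda=z^k$ with $k\ge2$, then its rotation $r$ would be a $k$-th power of a rotation of $z$; so $\lambda$ is primitive. If two rotations of $\lambda$ by different amounts were equal, then, rotating back, $\lambda=\sigma\tau=\tau\sigma$ with $\sigma,\tau\ne\varepsilon$. Commuting nonempty words are powers of a common word, so $\lambda$ would not be primitive.

Suppose $\lambda$ has a nonempty border other than itself, and let $z$ be the shortest one. If $2|z|>\Lambda$, the prefix $z$ and the suffix $z$ of $\lambda$ overlap in a word of length $2|z|-\Lambda$, with $0<2|z|-\Lambda<|z|$. This word is a suffix of the first $z$ and a prefix of the second, hence a shorter border of $z$ and so of $\lambda$, a contradiction. So $2|z|\le\Lambda$ and $\lambda=zmz$. Here $m\ne\varepsilon$, since $zz$ is not primitive. The words $zzm$ and $mzz$ are nontrivial rotations of $\lambda$, so by minimality and distinctness $zzm>zmz$ and $mzz>zmz$. The first gives $zm>mz$. The second, comparing prefixes of length $|mz|$,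 gives $mz\ge zm$. This is a contradiction.

Two distinct overlapping occurrences of $\lambda$ would give a nonempty border other than $\lambda$. $\square$

Now we rewrite powers of $u$ and copies of $v$ in terms of $\lambda$. For $p\ge1$,
$$u^p=(\alpha\beta)^{dp}=\alpha\lambda^{dp-1}\beta .\qquad(1)$$
A copy of $v$ between two powers of $u$ therefore appears as $\delta=\beta v\alpha$ between powers of $\lambda$. We claim $\delta\notin\lambda^*$. If $\delta=\lambda^m$, then $rvr=\alpha\delta\beta=\alpha\lambda^m\beta=r^{m+1}$. As $v\ne\varepsilon$, this gives $m\ge2$ and $v=r^{m-1}$, which commutes with $u$, a contradiction. Strip the maximal power of $\lambda$ from the left of $\delta$ and then from the right of what remains: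
$$\beta v\alpha=\delta=\lambda^i\,\delta'\,\lambda^j ,\qquad(2)$$
where $\delta'\neq\varepsilon$ has neither prefix nor suffix $\lambda$. (A prefix $\lambda$ of $\delta'$ would also have been a prefix before stripping on the right.)

*Example.* Let $u=aba$, $v=ab$. Then $r=u$, $d=1$, $\lambda=aab$, $\alpha=ab$, $\beta=a$. Here $\delta=a\cdot ab\cdot ab=aab\cdot ab$, so $i=1$, $\delta'=ab$, $j=0$. By (1) and (2), $u\,v\,u^p\,v\,u=ab\cdot\lambda\cdot ab\cdot\lambda^{p}\cdot ab\cdot a$: the two copies of $v$ have become two copies of $\delta'=ab$, with a run of $\lambda$'s between them.

The next lemma says that long powers of $\lambda$ occur only where we see them.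

**Lemma 8.** Let $w=y_0\lambda^{n_1}y_1\lambda^{n_2}\cdots\lambda^{n_T}y_T$, where $T\ge1$, all $n_l\ge1$, $y_l\ne\varepsilon$ for $0<l<T$, the words $y_0,\dots,y_{T-1}$ do not have suffix $\lambda$, and $y_1,\dots,y_T$ do not have prefix $\lambda$. Let $K\ge1$ with $K\Lambda>\max_l|y_l|$. Then every occurrence of $\lambda^K$ in $w$ consists of $K$ consecutive displayed $\lambda$'s of a single run $\lambda^{n_l}$.

*Proof.* By Lemma 7, an occurrence of $\lambda$ that is not one of the displayed ones is disjoint from all displayed ones. Removing the displayed $\lambda$'s from $w$ leaves the blocks $y_l$, any two of which are separated by a displayed $\lambda$. So the occurrence lies inside one $y_l$. View $\lambda^K$ as adjacent occurrences $o_1,\dots,o_K$ of $\lambda$.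

If none of them is displayed, each lies in some $y_l$. By adjacency, and since distinct $y_l$ are separated by displayed $\lambda$'s, all lie in the same $y_l$. Then $|y_l|\ge K\Lambda$, a contradiction. So some $o_s$ is displayed.

If $o_s$ is displayed and $o_{s+1}$ is not, then $o_{s+1}$ starts where a displayed $\lambda$ ends and lies inside some $y_l$. So $y_l$ starts there, $l\ge1$, and $\lambda$ is a prefix of $y_l$, a contradiction.

If $o_s$ is displayed and $o_{s-1}$ is not, then in the same way $\lambda$ is a suffix of some $y_l$ with $l\le T-1$, a contradiction.

So all $o_s$ are displayed. They are adjacent, and different runs are separated by nonempty $y_l$ ($0<l<T$), so they lie in one run. $\square$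

## 5. Markers between long guards

Let $L$ be expressible, and take $S_1,\dots,S_q$ from Lemma 1. If $q=0$, then $L=\emptyset$ and Theorem 6 holds with $g=u$. So let $q\ge1$, and let $N\ge1$ be at least the sum of the lengths of all sides of all equations of $S_i$, for every $i$. Put
$$n=2N+1,\qquad p_k=k+1,\qquad m_k=i+j+dp_k-1\ge1\qquad(1\le k\le n).$$
The $m_k$ are pairwise distinct. Choose $P$ so large that $K:=dP-1$ satisfies
$$K>m_n=\max_k m_k,\qquad K\Lambda>\max(|x\alpha|,\,|\beta y|,\,|\delta'|).\qquad(3)$$
Define
$$g=u^P\,vu^{p_1}v\,u^P\,vu^{p_2}v\,u^P\cdots vu^{p_n}v\,u^P,\qquad W=xgy,$$
$$c_k=\delta'\lambda^{m_k}\delta',\qquad z_k=\lambda^K\,c_k\,\lambda^K .$$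
The word $c_k$ is the core of the marker $z_k$, and the two powers $\lambda^K$ are its guards. Note that $g$ depends on the formula and on $u,v,x,y$, and on nothing else.

**Where guards occur in a marker.** Lemma 8 applies to $z_k$, with runs of lengths $K,m_k,K$ and with the blocks $\varepsilon,\delta',\delta',\varepsilon$. Since $m_k<K$, it gives:
$$\lambda^K\text{ occurs in }z_k\text{ only at positions }0\text{ and }K\Lambda+|c_k|.\qquad(4)$$

The next lemma replaces Step 1 of Proposition 3. Guards of neighboring markers may be shared, which is why one cut point can now hit two markers, but never three.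

**Lemma 9.** Suppose that in some word $z_k$ occurs at position $p$ and $z_l$ at position $q\ge p$, with $(p,k)\ne(q,l)$. Then $q\ge p+K\Lambda+|c_k|$. Consequently, cores of distinct marker occurrences are disjoint, and every cut point lies strictly inside at most two marker occurrences.

*Proof.* Suppose $q<p+K\Lambda+|c_k|$. Then the left guard of the second occurrence ends before $p+2K\Lambda+|c_k|$, the end of the first occurrence, so it lies inside the first occurrence. By (4), $q=p$. Hence $k\neq l$ and $|z_k|\ne|z_l|$. Say $|z_k|<|z_l|$; the other case is the same with $k$ and $l$ exchanged. Then $z_k$ is a proper prefix of $z_l$, so $\lambda^K$ occurs in $z_l$ at position $K\Lambda+|c_k|$, which is neither $0$ nor $K\Lambda+|c_l|$. This contradicts (4).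

The second core starts at $q+K\Lambda$, which lies after the end $p+K\Lambda+|c_k|$ of the first core. So cores are disjoint.

Suppose a cut point is strictly inside three occurrences. Their starts are distinct by what was shown; let them be $q_1<q_2<q_3$, and let $Q$ be the end of the first. Applied to the first two, the inequality gives $q_2\ge Q-K\Lambda$. Applied to the last two, it gives $q_3>q_2+K\Lambda\ge Q$. So no point is strictly inside both the first and the third, a contradiction. $\square$

The next lemma replaces Step 2: it pins down the markers in $W$, so that replacing all occurrences changes $W$ in one place only.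

**Lemma 10.** Each $z_k$ occurs exactly once in $W$, namely with its core at the two copies of $\delta'$ coming from the factor $u^Pvu^{p_k}vu^P$ of $g$.

*Proof.* Substitute (1) and (2) into $W$, and write $x\alpha=y_0\lambda^b$ and $\beta y=\lambda^{b'}y_\infty$ with $b,b'$ maximal. A factor $u^P$ contributes $\lambda^K$, and a factor $u^{p_k}$ contributes $\lambda^{dp_k-1}$, so
$$W=y_0\lambda^{R_0}\,\delta'\lambda^{m_1}\delta'\,\lambda^{R_1}\,\delta'\lambda^{m_2}\delta'\,\lambda^{R_2}\cdots\delta'\lambda^{m_n}\delta'\,\lambda^{R_n}y_\infty ,\qquad(5)$$
with $R_0=b+K+i$, $R_l=j+K+i$ for $0<l<n$, and $R_n=j+K+b'$. All $R_l\ge K$, so $z_k$ does occur with its core between the runs $R_{k-1}$ and $R_k$. By maximality of $b$ and $b'$, by the properties of $\delta'$ and by (3), Lemma 8 applies to (5).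

Consider any occurrence of $z_k$ in $W$. By Lemma 8, and since all $m_l<K$, its left guard lies in some run $R_l$ and its right guard in some run $R_{l'}$.

Suppose the left guard does not end at the end of run $R_l$. Then it is followed by a further $\lambda$ of that run. Since $|z_k|\ge(K+1)\Lambda$, the word $\lambda^{K+1}$ is a prefix of $z_k$, so $\lambda^K$ occurs in $z_k$ at position $\Lambda$. As $0<\Lambda<K\Lambda+|c_k|$, this contradicts (4). Symmetrically, if the right guard does not start at the beginning of run $R_{l'}$, then $\lambda^K$ occurs in $z_k$ at position $K\Lambda+|c_k|-\Lambda$. This is strictly between $0$ and $K\Lambda+|c_k|$, contradicting (4).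

So the core fills exactly the gap from the end of run $R_l$ to the start of run $R_{l'}$, and $l'>l$. If $l'>l+1$, the core contains the run $R_{l+1}$, hence an occurrence of $\lambda^K$, at a position of $z_k$ strictly between $0$ and $K\Lambda+|c_k|$, again contradicting (4). So $l'=l+1$ and the gap is $\delta'\lambda^{m_{l+1}}\delta'$. Comparing lengths, $m_{l+1}=m_k$, so $l+1=k$. $\square$

## 6. Proof of the replacement theorem

**Step 1: find an uncut marker.** Suppose $W=xgy\in L$. Fix $i_0$ and a solution $h$ of $S_{i_0}$ with $h(X)=W$. In all words $h(\xi)$ together, $\xi$ a side of an equation of $S_{i_0}$, there are at most $N$ cut points. By Lemma 9 they strictly cut at most $2N$ marker occurrences. Since $n=2N+1$, there is an index $k$ such that no occurrence of $z_k$ in any $h(\xi)$ is strictly cut. Fix this $k$.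

**Step 2: replace its core.** Let $t$ be any word, and let $\rho$ replace the core $c_k$ by $t$ in every occurrence of $z_k$. Cores are disjoint by Lemma 9, and $|z_k|\ge2$, so Lemma 2 applies: $\rho\circ h$ solves $S_{i_0}$, and hence $\rho(W)\in L$. By Lemma 10, $\rho(W)$ is $W$ with exactly one core replaced. Write
$$g=g_1\,(u^Pvu^{p_k}vu^P)\,g_2,\qquad g_1,g_2\in\{u,v\}^*,\qquad u^Pvu^{p_k}vu^P=\alpha\lambda^{K+i}\,c_k\,\lambda^{j+K}\beta .$$
Then
$$\rho(W)=x\,g_1\,\alpha\lambda^{K+i}\;t\;\lambda^{j+K}\beta\,g_2\,y .$$

**Step 3: return from $\lambda$ to $u$.** What stands on either side of $t$ should be completed to powers of $u$. Choose $f,f',f_1,f_2\ge0$ with $i+f=df_1$ and $j+f'=df_2$; for instance $f_1=i$, $f=(d-1)i$, $f_2=j$, $f'=(d-1)j$. Given $s\in\Sigma^*$, take $t=\lambda^f\beta\,s\,\alpha\lambda^{f'}$. Since $K+df_1=d(P+f_1)-1$, formula (1) gives $\alpha\lambda^{K+i+f}\beta=u^{P+f_1}$, and likewise on the right. So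
$$\rho(W)=x\,g_1\,u^{P+f_1}\;s\;u^{P+f_2}\,g_2\,y\in L .$$
The index $k$ and hence $g_1,g_2,f_1,f_2$ do not depend on $s$. So $g'=g_1u^{P+f_1}$ and $g''=u^{P+f_2}g_2$ are as required, and Theorem 6 is proved. $\blacksquare$

## 7. Broad idempotents and the characterization

From now on $L$ is regular, $\mu:\Sigma^*\to M$ is a surjective morphism onto a finite monoid, and $L=\mu^{-1}(F)$ with $F\subseteq M$ (for example, the syntactic morphism of $L$). We express "the free part of $L$ is generated by noncommuting words" inside $M$.

**Definition (preorder).** For $m,m'\in M$ write $m\le m'$ if for all $x,y\in M$: $xmy\in F\Rightarrow xm'y\in F$.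

This relation is reflexive and transitive. It is compatible with multiplication: if $m\le m'$ and $n\le n'$, then $mn\le m'n\le m'n'$, because $x(mn)y=xm(ny)\in F$ implies $xm'(ny)\in F$, and similarly for the second inequality. Taking $x=y=1$: if $m\le m'$ and $m\in F$, then $m'\in F$.

**Definition (broad, narrow).** An idempotent $e\in M$ is broad if $\mu^{-1}(e)$ contains two words $u,v$ with $uv\ne vu$; otherwise it is narrow.

*Examples.* Let $M=\{1,0\}$ with the usual multiplication, $\mu(c)=0$ and $\mu=1$ on all other letters. Then $\mu^{-1}(1)=(\Sigma\setminus\{c\})^*$, so $1$ is narrow if $|\Sigma|=2$ and broad if $|\Sigma|\ge3$. The idempotent $0$ is always broad, since $\mu^{-1}(0)=\Sigma^*c\Sigma^*$ contains $c$ and $ca$ for a letter $a\ne c$. As a second example, let $M=\mathbb Z/2$ and let $\mu$ be length modulo $2$. The only idempotent is $0$, and it is broad, since $aa$ and $ab$ do not commute.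

**Theorem 11.** For a regular language $L$ the following are equivalent:

- (i) $L$ is expressible in WE;
- (ii) for every broad idempotent $e\in M$ and every $s\in M$: $e\le ese$ (that is, $xey\in F\Rightarrow xesey\in F$ for all $x,y\in M$);
- (iii) $L\in\mathcal C$.

We test (ii) by hand. For the words of even length, $F=\{0\}\subset\mathbb Z/2$; take $e=0$, $s=1$, $x=y=0$. Then $xey=0\in F$ but $xesey=1\notin F$. So this language is not expressible. For $(\Sigma\setminus\{c\})^*$, $F=\{1\}$ in the first example. If $|\Sigma|\ge3$, then $e=1$, $s=0$ violates (ii). If $|\Sigma|=2$, the only broad idempotent is $0$, and $0\le0s0=0$ holds. So the language, which is then $a^*$ with $a$ the other letter, is expressible, as it should be.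

Proposition 4 is (iii)$\Rightarrow$(i).

**Proof of (i)$\Rightarrow$(ii).** This is Theorem 6 read in $M$. Let $e$ be a broad idempotent, $\mu(u)=\mu(v)=e$, $uv\ne vu$. Let $x,y,s\in\Sigma^*$ with $\mu(x)\,e\,\mu(y)\in F$, and take $g$ from Theorem 6. As $g\in\{u,v\}^+$ and $e$ is idempotent, $\mu(g)=e$, so $xgy\in L$. Hence $xg'sg''y\in L$ with $\mu(g')=\mu(g'')=e$, that is, $\mu(x)\,e\,\mu(s)\,e\,\mu(y)\in F$. Since $\mu$ is surjective, (ii) follows. $\square$

## 8. Factorization trees turn the condition into expressions

It remains to prove (ii)$\Rightarrow$(iii). We want to enclose each word $w\in L$ in a language $D\in\mathcal C$ with $w\in D\subseteq L$, using only finitely many $D$ for all $w$ together. Multiplying out the letters of $w$ one by one gives singletons, infinitely many. The tool that bounds the number of steps is Simon's factorization forest theorem (I. Simon, *Factorization forests of finite height*, TCS 72 (1990) 65–94), which we use in the following form.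

**Theorem 12 (factorization forests).** For every morphism $\mu:\Sigma^*\to M$ to a finite monoid there is $H$ such that every nonempty word $w$ has a factorization tree of height at most $H$. This is a finite ordered tree with root labelled $w$, all labels nonempty words, and leaves labelled by letters. Each inner node with label $w'$ either has exactly two children, with labels $w_1,w_2$ and $w'=w_1w_2$, or has $n\ge3$ children, with labels $w_1,\dots,w_n$, $w'=w_1\cdots w_n$ and $\mu(w_1)=\dots=\mu(w_n)=e$ for an idempotent $e$.

One may take $H=9|M|$.

*Example.* Let $\mu:\Sigma^*\to\mathbb Z/2$ be length modulo $2$. A word of even length at least $6$ has a tree of height $2$: the root has as children the consecutive blocks of two letters, all of value $0$, and each block is a binary node over two leaves. A word of odd length at least $7$ needs one more binary node on top, splitting off its first letter. So large words need no higher trees than small ones.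

**Step 1: narrow idempotents give languages in $\mathcal C$.** Let $e$ be narrow. If $\mu^{-1}(e)\subseteq\{\varepsilon\}$, then $\mu^{-1}(e)\in\mathcal C$ trivially. Otherwise all words of $\mu^{-1}(e)$ commute with a fixed nonempty $w\in\mu^{-1}(e)$, so $\mu^{-1}(e)\subseteq r^*$ with $r$ the primitive root of $w$, and $\mu^{-1}(e)\in\mathcal C$ by Lemma 5.

**Step 2: the candidate languages.** Define finite sets of languages by
$$\mathcal D_0=\{\{c\}:c\in\Sigma\},$$
$$\mathcal D_{m+1}=\mathcal D_m\cup\{DD',\,D\Sigma^*D':D,D'\in\mathcal D_m\}\cup\{\mu^{-1}(e):e\text{ a narrow idempotent}\}.$$
By Step 1 and closure of $\mathcal C$ under concatenation, all members are in $\mathcal C$.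

**Step 3: enclosing a word.** The purpose of the next lemma is to choose, along a tree for $w$, a candidate whose words are all at least as good as $w$.

**Lemma 13.** Assume (ii). If $w$ has a factorization tree of height at most $m$, then there is $D\in\mathcal D_m$ with $w\in D$ and $\mu(w)\le\mu(w')$ for all $w'\in D$.

*Proof.* We use induction on $m$. If the tree is a single leaf, $w$ is a letter and $D=\{w\}$ works. Otherwise the children of the root carry trees of height at most $m-1$, so the statement holds for them with $\mathcal D_{m-1}$.

If the root is binary, $w=w_1w_2$, choose $D_1,D_2$ for $w_1,w_2$ and take $D=D_1D_2$. For $w'=w_1'w_2'$ with $w'_1\in D_1$, $w_2'\in D_2$, compatibility gives $\mu(w)=\mu(w_1)\mu(w_2)\le\mu(w_1')\mu(w_2')=\mu(w')$.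

If the root has $n\ge3$ children with idempotent value $e$, then $\mu(w)=e$. Suppose first that $e$ is narrow. Take $D=\mu^{-1}(e)$; it contains $w$, and all its words have the value $e=\mu(w)$.

Suppose now that $e$ is broad. Choose $D_1,D_n$ for the first and last children $w_1,w_n$, and take $D=D_1\Sigma^*D_n$. It contains $w=w_1(w_2\cdots w_{n-1})w_n$. For $w'=w_1'\,t\,w_n'$ in it, $e=\mu(w_1)\le\mu(w_1')$ and $e=\mu(w_n)\le\mu(w_n')$. By (ii), applied with $s=\mu(t)$, and by compatibility,
$$\mu(w)=e\le e\,\mu(t)\,e\le\mu(w_1')\,\mu(t)\,\mu(w_n')=\mu(w').\qquad\square$$

**Step 4: conclude.** Let $w\in L$ be nonempty. By Theorem 12 and Lemma 13 with $m=H$, there is $D\in\mathcal D_H$ with $w\in D$ and $\mu(w)\le\mu(w')$ for all $w'\in D$. Since $\mu(w)\in F$, also $\mu(w')\in F$, so $w\in D\subseteq L$. Hence $L$ is the union of the finitely many $D\in\mathcal D_H$ with $D\subseteq L$, together with $\{\varepsilon\}$ if $\varepsilon\in L$. So $L\in\mathcal C$. This proves (ii)$\Rightarrow$(iii), and with it Theorem 11. $\blacksquare$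

## 9. Deciding expressibility, and the complexity

**Theorem 14.** It is decidable whether a given regular language is expressible in WE. If it is, a defining formula can be computed. For input given as an NFA or regular expression, the problem is PSPACE-complete.

**Step 1: decidability.** From a representation of $L$, compute a finite monoid $M$, a surjective $\mu$ and $F$. By Theorem 11 we must check (ii), which is finitely many tests in $M$ once we know which idempotents are broad. For an idempotent $e$: if $\mu^{-1}(e)\subseteq\{\varepsilon\}$, then $e$ is narrow. Otherwise take a shortest nonempty word in $\mu^{-1}(e)$, and let $r$ be its primitive root. Then $e$ is narrow if and only if $\mu^{-1}(e)\subseteq r^*$: if $e$ is narrow, all words of $\mu^{-1}(e)$ commute with the chosen one, and conversely powers of $r$ commute. This is an inclusion of regular languages, which is decidable.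

**Step 2: a formula.** If $L$ is expressible, then $L\in\mathcal C$. Enumerate the expressions for members of $\mathcal C$, which are regular expressions, and test each for equality with $L$. The enumeration meets one equal to $L$, and Proposition 4 turns it into a formula.

**Step 3: membership in PSPACE.** Regular expressions convert to NFAs in polynomial time, and $\varepsilon$-transitions can be removed. For an NFA with $q$ states, let $M$ be the monoid of $q\times q$ Boolean matrices generated by the transition matrices of the letters, and let $F$ be the set of matrices in $M$ with a nonzero (initial, final) entry.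

An idempotent $e$ is broad if and only if $\mu^{-1}(e)$ contains two distinct words of equal length. Indeed, if $u,v\in\mu^{-1}(e)$ and $uv\ne vu$, then $uv$ and $vu$ are two such words, because $e^2=e$. Conversely, if $|u|=|v|$ and $uv=vu$, then comparing prefixes of length $|u|$ gives $u=v$; so distinct words of equal length do not commute.

To refute (ii), guess matrices $e,x,y,s$ with $e^2=e$, $xey\in F$ and $xesey\notin F$. Verify $x,y,s\in M$ by guessing words letter by letter, storing only the current product. Verify that $e\in M$ and that $e$ is broad by guessing two words of equal length in parallel, storing the two current products and one bit that records whether the words differ. All this uses polynomial space. By Savitch's theorem and closure of PSPACE under complement, the problem is in PSPACE.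

**Step 4: hardness.** Let $a\ne b$ be letters of $\Sigma$. Universality, $L(A)=\{a,b\}^*$, of a regular expression or NFA $A$ over $\{a,b\}$ is PSPACE-hard (Meyer–Stockmeyer 1972). We reduce it to expressibility. Let $\kappa(a)=aa$, $\kappa(b)=ab$, $\kappa(\#)=bb$. Since the three images are distinct words of length $2$, this extends to an injective morphism $\{a,b,\#\}^*\to\Sigma^*$. Put
$$L'=\big(\Sigma^*\setminus\kappa(\{a,b\}^*\#\{a,b\}^*)\big)\cup\kappa(L(A)\,\#\,\{a,b\}^*)\cup\kappa(\{a,b\}^*\,\#\,(\{a,b\}^2)^*).$$
The first part is a fixed regular language, so a representation of $L'$ is computable in polynomial time. In words: $\kappa(w\#w')$ with $w,w'\in\{a,b\}^*$ is in $L'$ if and only if $w\in L(A)$ or $|w'|$ is even, and all words not of this form are in $L'$.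

If $A$ is universal, then $L'=\Sigma^*$, which is expressible.

Otherwise pick $w_0\in\{a,b\}^*\setminus L(A)$, and let $\mu$ be the syntactic morphism of $L'$ onto $M$. The set $\kappa((\{a,b\}^2)^+)$ contains $4^l$ words of length $4l$. So for $l$ with $4^l>|M|$ the pigeonhole principle gives distinct words $p\ne p'$ of equal length in it with $\mu(p)=\mu(p')$. Choose $k\ge1$ with $\mu(p)^k$ idempotent. Then $u=p^k$ and $v=p'^k$ have a common idempotent image $e$. They are distinct of equal length, hence do not commute, so $e$ is broad. Take $x=\kappa(w_0\#)$, $y=\varepsilon$, $s=\kappa(a)$. Then $xuy=\kappa(w_0\#w'')$ with $|w''|$ even, so $xuy\in L'$ by the third part. But $xusuy=\kappa(w_0\#w''aw'')$, where $w''aw''$ has odd length and $w_0\notin L(A)$. By injectivity of $\kappa$, $xusuy\notin L'$. So $\mu(x)e\mu(y)$ is in the image of $L'$ and $\mu(x)\,e\,\mu(s)\,e\,\mu(y)$ is not: (ii) fails, and $L'$ is not expressible by Theorem 11.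

So $A$ is universal if and only if $L'$ is expressible. This proves Theorem 14. $\blacksquare$

## 10. Thin languages and complements

A language $L$ is thin if some word occurs as a factor of no word in $L$. For example $\{a,aba\}^*$ is thin, because of $bb$. The following statement is quoted with the problem as a known result. We have not used it, and it now follows.

**Corollary 15.** Let $E$ be a regular expression not containing $\emptyset$ such that $L(E)$ is thin. Then $L(E)$ is expressible in WE if and only if for every subexpression of the form $f^*$ of $E$ there exists a word $w$ with $L(f)\subseteq\{w\}^*$.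

*Proof.* Suppose first that the condition holds. For each subexpression $f^*$, the language $L(f^*)\subseteq\{w\}^*$ is a regular subset of the powers of one word, so it is in $\mathcal C$ by Lemma 5. Letters and $\varepsilon$ give languages in $\mathcal C$ as well, and $\mathcal C$ is closed under union and concatenation. By induction on the expression, $L(E)\in\mathcal C$, so it is expressible by Proposition 4. (Thinness is not needed here.)

Suppose conversely that $L(f)\not\subseteq\{w\}^*$ for every word $w$, for some subexpression $f^*$. Then $L(f)$ contains words $u,v$ with $uv\neq vu$. Otherwise, since $L(f)\not\subseteq\{\varepsilon\}^*$, it has a nonempty word; all its words would commute with this one and be powers of its primitive root.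

Next we find words $x,y$ with $x\,L(f^*)\,y\subseteq L(E)$, by induction from $f^*$ outward. Suppose $x\,L(f^*)\,y\subseteq L(E_1)$. For a union containing $E_1$ keep $x,y$. For a concatenation $E_1E_2$ or $E_2E_1$, append a word of $L(E_2)$ to $y$, or put one before $x$; such a word exists because there is no $\emptyset$ in $E$. For $E_1^*$ keep $x,y$, as $L(E_1)\subseteq L(E_1^*)$.

If $L(E)$ were expressible, take the $g$ of Theorem 6 for $u,v,x,y$. Since $g\in\{u,v\}^+\subseteq L(f^*)$, we have $xgy\in L(E)$. Hence $xg'\Sigma^*g''y\subseteq L(E)$, so every word is a factor of a word of $L(E)$. This contradicts thinness. $\square$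

**Corollary 16.** Let $\mu:\Sigma^*\to M$ be the syntactic morphism of a regular language $L$. Both $L$ and $\Sigma^*\setminus L$ are expressible if and only if $ese=e$ for every broad idempotent $e\in M$ and every $s\in M$.

*Proof.* The complement is recognized by the same $\mu$ with $M\setminus F$, and broadness does not depend on $F$. By Theorem 11, both languages are expressible if and only if, for all broad $e$ and all $s,x,y\in M$, we have $xey\in F\Leftrightarrow xesey\in F$. In the syntactic monoid, two elements that satisfy this for all $x,y$ are equal. So the condition means $e=ese$. $\square$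

**Corollary 17.** For $|\Sigma|\ge3$ and $c\in\Sigma$, the language $\Sigma^*c\Sigma^*$ is expressible, but its complement $(\Sigma\setminus\{c\})^*$ is not.

*Proof.* The first language is a product in $\mathcal C$. For the second, use the monoid $\{1,0\}$ with $\mu(c)=0$, $\mu=1$ on the other letters, and $F=\{1\}$. As $\Sigma\setminus\{c\}$ has at least two letters, the idempotent $1$ is broad. With $x=y=1$ and $s=0$ we have $1\in F$ but $1\cdot0\cdot1=0\notin F$, so (ii) fails. $\square$

For $\Sigma=\{a,b,c\}$ this is the language $\{a,b\}^*$ of Section 1.
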